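\title{Transporting the ground state of a quantum box in time less than $4/\pi$}

\begin{abstract}
We consider the Schr\"odinger equation $i\psi_t=-\psi_{xx}-u(t)x\psi$ on $(-1,1)$ with Dirichlet boundary conditions, coupled with $\dot S=u$, $\dot D=S$. The question is for which times $T$ small controls $u$ can steer the system from the ground state with $S=D=0$ to the ground state trajectory with $S=0$ and $D=\bar D\neq0$. This is known to be impossible for small $T$, and it was conjectured that it is impossible for $T<4/\pi$ and possible for $T>4/\pi$. We prove that there is $T_1<4/\pi$ such that for every $T\ge T_1$ all small $\bar D$ are reached, with controls in $H^1_0(0,T)$ of norm $O(|\bar D|)$. Hence the first half of the conjecture is false and the second half is true. The proof rests on an explicit trigonometric control with four frequencies along which the quadratic part of the end-point map vanishes at time $4/\pi$, on the surjectivity of the map linearized along this control, and on a finite-codimension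 argument that shortens the time.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $I=(-1,1)$, and let $\lambda_1=\pi^2/4$ and $\varphi_1(x)=\cos(\pi x/2)$ be the first eigenvalue and the first normalized eigenfunction of $A=-\partial_{xx}$ on $I$ with Dirichlet boundary conditions. The \emph{ground state trajectory} is $\psi_1(t,x)=e^{-i\lambda_1t}\varphi_1(x)$. For $T>0$ and a real control $u\in L^2(0,T)$ we consider the system
\begin{equation}\label{eq:system}
\left\{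
\begin{aligned}
&i\psi_t=-\psi_{xx}-u(t)\,x\,\psi\quad\text{in }(0,T)\times I,\qquad \psi(t,\pm1)=0,\\
&\dot S=u,\qquad \dot D=S,\\
&\psi(0)=\varphi_1,\qquad S(0)=0,\qquad D(0)=0,
\end{aligned}
\right.
\end{equation}
with $(\psi,S,D)\in C^0([0,T];H^1_0(I;\mathbb C))\times C^0([0,T];\mathbb R)\times C^1([0,T];\mathbb R)$, and, for a given $\bar D\in\mathbb R$, the target
\begin{equation}\label{eq:target}
\psi(T)=\psi_1(T),\qquad S(T)=0,\qquad D(T)=\bar D .
\end{equation}
The first equation is understood in the mild sense,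
$\psi(t)=e^{-iAt}\varphi_1+i\int_0^te^{-iA(t-\tau)}u(\tau)x\psi(\tau)\,d\tau$.
Mild solutions are unique in $C^0([0,T];L^2)$: the difference $w$ of two of them satisfies $\|w(t)\|_{L^2}\le\int_0^t|u(\tau)|\,\|w(\tau)\|_{L^2}\,d\tau$, and Gronwall's lemma applies.

System \eqref{eq:system} describes a free particle in a moving box. Put $d=-2D$, $x=z-d(t)$, $\theta=-S(t)x+\int_0^tS^2$ and $\phi(t,z)=e^{i\theta}\psi(t,x)$. For smooth data the chain rule gives $e^{-i\theta}(i\phi_t+\phi_{zz})=i\psi_t+\psi_{xx}+ux\psi$. Thus $\phi$ solves the free equation in the box $|z-d(t)|<1$, whose position, velocity and acceleration are $-2D$, $-2S$ and $-2u$. The target \eqref{eq:target} asks that the box be displaced from rest to rest and that the particle return to the ground state, with the phase of $\psi$ that the box at rest would have produced. Without the particle any small displacement can be made in any time with a small acceleration. With the particle this fails in short time.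

\begin{theorem}[{\cite[Theorem~2.1]{CR}}]\label{thm:known}
Let $0<T<\frac1\pi\big(\frac13-\frac2{\pi^3}\big)^{-1/2}$. Then there is $\varepsilon>0$ such that, for every $\bar D\ne0$, there is no $u\in L^2((0,T);(-\varepsilon,\varepsilon))$ for which the solution of \eqref{eq:system} satisfies \eqref{eq:target}.
\end{theorem}

The following conjecture is posed in \cite{CR}.
\begin{itemize}
\item[(a)] The conclusion of Theorem~\ref{thm:known} holds for every $T<4/\pi$.
\item[(b)] For every $T>4/\pi$ and every $\varepsilon>0$ there is $\eta>0$ such that, for every $\bar D\in[-\eta,\eta]$, there is $u\in L^2((0,T);(-\varepsilon,\varepsilon))$ for which the solution of \eqref{eq:system} satisfies \eqref{eq:target}.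
\end{itemize}
The time $T_0=4/\pi$ is the half-period of the free flow: the eigenvalues of $A$ are $\lambda_l=\lambda_1l^2$ and $\lambda_1T_0=\pi$, so $e^{-i\lambda_lT_0}=(-1)^l$.

\subsection{Results}
Let $\varphi_l$, $l\ge1$, be the normalized eigenfunctions of $A$, and let $H^m_{(0)}=D(A^{m/2})$ with the norm $\big(\sum_l\lambda_l^m|\langle f,\varphi_l\rangle|^2\big)^{1/2}$, where $\langle f,g\rangle=\int_If\bar g$.

\begin{theorem}\label{thm:A}
There are $T_1<4/\pi$ and $C,\eta_0>0$ such that for all $T\ge T_1$ and $\bar D\in[-\eta_0,\eta_0]$ there is $u\in H^1_0(0,T)$ with $\|u\|_{H^1}\le C|\bar D|$ for which the solution of \eqref{eq:system} satisfies \eqref{eq:target}.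
\end{theorem}

The method reaches a whole neighborhood of the target, of size $\bar D^2$.

\begin{theorem}\label{thm:B}
There are $T_1<4/\pi$ and $C,\eta_0,c>0$ with the following property. Let $T\ge T_1$, $0<|\bar D|\le\eta_0$, and let $\psi_f\in H^5_{(0)}$ and $S_f\in\mathbb R$ satisfy
\[
\|\psi_f\|_{L^2}=1,\qquad \|\psi_f-\psi_1(T)\|_{H^5_{(0)}}+|S_f|\le c\,\bar D^2 .
\]
Then there is $u\in H^1_0(0,T)$ with $\|u\|_{H^1}\le C|\bar D|$ for which the solution of \eqref{eq:system} satisfies $\psi(T)=\psi_f$, $S(T)=S_f$, $D(T)=\bar D$.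
\end{theorem}

Theorem~\ref{thm:A} is the case $(\psi_f,S_f)=(\psi_1(T),0)$, together with the choice $u=0$ when $\bar D=0$.

\begin{corollary}\label{cor:conj}
Part \textup{(a)} of the conjecture fails for every $T\in[T_1,4/\pi)$, and part \textup{(b)} holds. Moreover there is a threshold $T_*$ such that the conclusion of Theorem~\ref{thm:known} holds for $T<T_*$ and fails for $T>T_*$, and
\[
\frac1\pi\Big(\frac13-\frac2{\pi^3}\Big)^{-1/2}\le T_*\le T_1<\frac4\pi .
\]
\end{corollary}

\begin{proof}
For $u\in H^1_0(0,T)$ we have $u(t)^2=2\int_0^tuu'\le\|u\|_{H^1}^2$, so the controls of Theorem~\ref{thm:A} satisfy $|u|\le C|\bar D|$. Given $T\ge T_1$ and $\varepsilon>0$, every $\bar D$ with $|\bar D|\le\min(\eta_0,\varepsilon/(2C))$ is therefore reached with $|u|<\varepsilon$. This proves (b) and disproves (a) on $[T_1,4/\pi)$. If a control achieves \eqref{eq:target} in time $T$, its extension by zero achieves \eqref{eq:target} in any time $T'>T$, because $S$ stays $0$, $D$ stays $\bar D$ and $\psi$ follows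 $\psi_1$. Hence the times for which the conclusion of Theorem~\ref{thm:known} holds form an interval with left endpoint $0$. Its right endpoint $T_*$ satisfies the stated bounds by Theorems~\ref{thm:known} and~\ref{thm:A}.
\end{proof}

We do not determine $T_*$.

\subsection{The method}
We expand the map $F$ that sends a control to the final state as $F=F_1+F_2+O(\|u\|^3)$, with $F_1$ linear and $F_2$ quadratic (Section~\ref{sec:endpoint}). Multiplication by $x$ reverses parity, so $F_1$ sees only the components of $\psi(T)$ that are odd in $x$, while the components that are even in $x$, among them the phase of the ground state, appear first in $F_2$. The inverse function theorem at $u=0$ is therefore unavailable. Section~\ref{sec:reduction} replaces it by an inversion around a small multiple of a control $v$ such that $F_1v$ is a pure displacement, $F_2(v)=0$, and $(F_1,dF_2(v))$ is onto. At time $T_0$ the maps $F_1$ and $F_2$ can be computed on trigonometric polynomials by exact orthogonality, and Section~\ref{sec:direction}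 constructs an explicit $v_0$ with the first two properties. Section~\ref{sec:codim} shows that $(F_1,dF_2(v_0))$ has finite-codimensional range even on controls supported in a short interval, and Section~\ref{sec:onto} shows that it is onto at time $T_0$. Section~\ref{sec:short} combines the two facts to pass to a time $T_1<T_0$.

\section{The end-point map}\label{sec:endpoint}

\subsection{Notation and matrix elements}
Throughout,
\[
\nu=\frac{\pi^2}4,\qquad T_0=\frac\pi\nu=\frac4\pi,\qquad \lambda_l=\nu l^2,\qquad \omega_l=\lambda_l-\lambda_1=\nu(l^2-1).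
\]
\emph{The letter $k$ always denotes an even integer $\ge2$, the letter $j$ an odd positive integer, and $l$ a positive integer of either parity.} The eigenfunctions are $\varphi_j=\cos(j\pi x/2)$, even in $x$, and $\varphi_k=\sin(k\pi x/2)$, odd in $x$. The functions $\chi_l=\lambda_l^{-1/2}\varphi_l'$ are orthonormal in $L^2(I)$, since $\int\varphi_l'\varphi_{l'}'=\lambda_l\int\varphi_l\varphi_{l'}$. They satisfy $|\chi_l(\pm1)|=1$, and $\chi_j(\pm1)=\mp s_j$ with $s_j=\sin(j\pi/2)=\pm1$. We recall that $H^3_{(0)}=\{f\in H^3(I):f(\pm1)=f''(\pm1)=0\}$, with equivalent norms, and that $e^{iAt}$ is a strongly continuous group of isometries of each $H^m_{(0)}$.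

For $n\in\mathbb Z$ let $e_n(t)=e^{in\nu t}$, so that $e^{i\omega_lt}=e_{l^2-1}(t)$. The special role of $T_0$ comes from
\begin{equation}\label{eq:orth}
e_n(T_0)=(-1)^n,\qquad \int_0^{T_0}e_n\,dt=
\begin{cases}T_0,&n=0,\\ 0,&n\ne0\text{ even},\\ 2i/(n\nu),&n\text{ odd}.\end{cases}
\end{equation}

The operator of multiplication by $x$ has $\langle x\varphi_l,\varphi_{l'}\rangle=0$ when $l\equiv l'\pmod2$. We put
\[
\xi_{jk}=\langle x\varphi_k,\varphi_j\rangle,\qquad \xi_k=\xi_{1k},\qquad c_{jk}=\xi_{jk}\xi_k,\qquad a_k=\omega_k\xi_k^2 .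
\]

\begin{lemma}\label{lem:matrix}
We have
\begin{equation}\label{eq:matrix}
\xi_{jk}=-\frac{16}{\pi^2}\,(-1)^{k/2}s_j\,\frac{jk}{(k^2-j^2)^2},\qquad
c_{jk}=\frac{256}{\pi^4}\,s_j\,\frac{jk^2}{(k^2-j^2)^2(k^2-1)^2},
\end{equation}
and $a_k>0$, $\sum_ka_k=1$, $a_2=256/(27\pi^2)>0.96$.
\end{lemma}

\begin{proof}
For odd $a\in\mathbb Z$, an integration by parts gives $\int_{-1}^1x\sin(a\pi x/2)\,dx=8\sin(a\pi/2)/(a\pi)^2$. Write $\varphi_k\varphi_j=\frac12[\sin((k+j)\pi x/2)+\sin((k-j)\pi x/2)]$ and use $\sin((k\pm j)\pi/2)=\pm(-1)^{k/2}s_j$. This gives $\xi_{jk}=\frac4{\pi^2}(-1)^{k/2}s_j\big[(k+j)^{-2}-(k-j)^{-2}\big]$, which is the first formula; the second one and the value of $a_2$ follow. Since $x\varphi_1=\sum_k\xi_k\varphi_k$ belongs to $H^1_0$, we have $\sum_ka_k=\|(x\varphi_1)'\|^2-\lambda_1\|x\varphi_1\|^2$. In the expansion of $\|\varphi_1+x\varphi_1'\|^2$ the three terms are $\int\varphi_1^2=1$, $2\int x\varphi_1\varphi_1'=-1$ and $\int x^2\varphi_1'^2=-\int\varphi_1(x^2\varphi_1')'=1+\lambda_1\int x^2\varphi_1^2$.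 Hence $\sum_ka_k=1$.
\end{proof}

\subsection{Regularity of the final state}
To invert $F$ we need a control space and a target space such that $F$ maps the first into the second and the linearized maps are onto the second. The conjecture requires pointwise small controls, which suggests $H^1_0$. For $h\in H^1_0(0,T_0)$ the $k$-th component of the linearized final state is $i\xi_k\int he^{i\omega_kt}=-\xi_k\omega_k^{-1}\int h'e^{i\omega_kt}$, and $|\xi_k|/\omega_k\asymp k^{-5}$ by \eqref{eq:matrix}. So the target space has to be $H^5_{(0)}$. The difficulty is that multiplication by $x$ does not preserve even $H^3_{(0)}$: for $\psi\in H^3_{(0)}$ we have $(x\psi)''(\pm1)=2\psi'(\pm1)$, which need not vanish. The next lemma shows that integration in time against the free flow repairs this boundary defect.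

\begin{lemma}\label{lem:smooth}
There is $C>0$ such that for all $f\in L^2(0,T_0;H^3\cap H^1_0)$ the function $t\mapsto\int_0^te^{iA\tau}f(\tau)\,d\tau$ belongs to $X:=C([0,T_0];H^3_{(0)})$, with norm at most $C\|f\|_{L^2(0,T_0;H^3)}$.
\end{lemma}

\begin{proof}
Let $g\in H^3\cap H^1_0$. Since $\varphi_l=-\lambda_l^{-1}\varphi_l''$ and both $g$ and $\varphi_l$ vanish at $\pm1$, we have $\langle g,\varphi_l\rangle=-\lambda_l^{-1}\langle g'',\varphi_l\rangle$. Since also $\varphi_l=-\lambda_l^{-1/2}\chi_l'$, one more integration by parts gives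
\begin{equation}\label{eq:ibp}
\lambda_l^{3/2}\langle g,\varphi_l\rangle=[g''\chi_l]_{-1}^1-\langle g''',\chi_l\rangle .
\end{equation}
We must bound in $\ell^2$ the sequence $\int_0^te^{i\lambda_l\tau}\lambda_l^{3/2}\langle f(\tau),\varphi_l\rangle\,d\tau$. By Minkowski's inequality in $\ell^2$ and Bessel's inequality for $(\chi_l)$, the second term of \eqref{eq:ibp} contributes at most $\int_0^t\|\partial_x^3f(\tau)\|_{L^2}\,d\tau$. For the boundary term, the functions $e^{i\lambda_lt}=e_{l^2}(t)$ are orthogonal in $L^2(0,2T_0)$, so Bessel's inequality gives $\sum_l|\int_0^te^{i\lambda_l\tau}\zeta(\tau)\,d\tau|^2\le2T_0\|\zeta\|^2_{L^2(0,t)}$ for the traces $\zeta=\partial_x^2f(\cdot,\pm1)$, which satisfy $|\zeta(\tau)|\le C\|f(\tau)\|_{H^3}$. Continuity in $t$ follows by applying the bound to $f\mathbf 1_{[t_1,t_2]}$.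
\end{proof}

For $h\in L^2(0,T_0)$ define
\[
(K_h\phi)(t)=i\int_0^te^{-iA(t-\tau)}h(\tau)\,x\phi(\tau)\,d\tau .
\]
This operator acts on $C([0,T_0];L^2)$. If $\phi\in X$ then $hx\phi\in L^2(0,T_0;H^3\cap H^1_0)$, so Lemma~\ref{lem:smooth} gives $\|K_h\|_{\mathcal L(X)}\le C_0\|h\|_{L^2}$. For $\|u\|_{L^2}<1/C_0$ the mild solution of \eqref{eq:system} on $[0,T_0]$ is therefore $\psi=\sum_{n\ge0}K_u^n\psi_1\in X$. The two remaining derivatives in $x$ are obtained from one derivative in $t$. Let $\mathcal H=H^1_0((0,T_0);\mathbb R)$ with the $H^1$ norm.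

\begin{lemma}\label{lem:dt}
Let $h\in\mathcal H$ and $\phi\in X\cap C^1([0,T_0];L^2)$. Then $K_h\phi\in X\cap C^1([0,T_0];L^2)$ and
\begin{equation}\label{eq:dt}
\partial_t(K_h\phi)=-iAK_h\phi+ihx\phi=K_{h'}\phi+K_h\partial_t\phi .
\end{equation}
\end{lemma}

\begin{proof}
Write $K_h\phi=e^{-iAt}\zeta(t)$ with $\zeta(t)=i\int_0^te^{iA\tau}hx\phi\,d\tau$. Then $\zeta\in C^1([0,T_0];L^2)$ because $h$ is continuous, and $\zeta\in C([0,T_0];D(A))$ by Lemma~\ref{lem:smooth}. The product rule gives the first equality; it does not use the differentiability of $\phi$. For the second, $g=hx\phi$ satisfies $g(0)=0$, because $h(0)=0$, and $g'=h'x\phi+hx\partial_t\phi\in L^2(0,T_0;L^2)$. Inserting $g(t-\tau)=\int_\tau^tg'(t'-\tau)\,dt'$ and using Fubini's theorem,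
\[
(K_h\phi)(t)=i\int_0^te^{-iA\tau}g(t-\tau)\,d\tau=\int_0^t\Big(i\int_0^{t'}e^{-iA\tau}g'(t'-\tau)\,d\tau\Big)dt' ,
\]
and the inner expression is $(K_{h'}\phi+K_h\partial_t\phi)(t')$, which is continuous in $t'$.
\end{proof}

\begin{proposition}\label{prop:Theta}
There are $C,r_0>0$ such that:
\begin{enumerate}
\item for $n\ge1$ the $n$-linear map $(h_1,\dots,h_n)\mapsto e^{iAT_0}(K_{h_1}\cdots K_{h_n}\psi_1)(T_0)$ is bounded from $\mathcal H^n$ to $H^5_{(0)}$, with norm at most $C(n+1)C_0^n$;
\item for $u\in\mathcal H$ with $\|u\|\le r_0$, the vector $\Theta(u):=e^{iAT_0}\psi(T_0)$ has $L^2$ norm $1$ and equals $\varphi_1+\sum_{n\ge1}P_n(u)$ in $H^5_{(0)}$, where $P_n(u)=e^{iAT_0}(K_u^n\psi_1)(T_0)$;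
\item the remainder $\sum_{n\ge3}P_n$ is of class $C^1$ on this ball, with norm at most $C\|u\|^3$ and differential of norm at most $C\|u\|^2$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\phi=K_{h_1}\cdots K_{h_n}\psi_1$. By induction on $n$, the second equality in \eqref{eq:dt} shows that $\partial_t\phi$ is the sum of $K_{h_1}\cdots K_{h_n}\partial_t\psi_1$ and of the $n$ terms $K_{h_1}\cdots K_{h_m'}\cdots K_{h_n}\psi_1$. As $\partial_t\psi_1=-i\lambda_1\psi_1\in X$, we get $\|\partial_t\phi\|_X\le C(n+1)C_0^n\prod_m\|h_m\|$. Since $h_1(T_0)=0$, the first equality in \eqref{eq:dt} gives $A\phi(T_0)=i\partial_t\phi(T_0)\in H^3_{(0)}$, which proves (1). Take $r_0=1/(2C_0)$. By multilinearity $\|dP_n(u)\|\le Cn(n+1)C_0^n\|u\|^{n-1}$, so the series $\sum P_n$ and $\sum dP_n$ converge uniformly on the ball; this gives the expansion in (2) and statement (3). Finally, the first equality in \eqref{eq:dt} applied to $\psi=\psi_1+K_u\psi$ gives $\psi_t=-iA\psi+iux\psi$, so $\frac d{dt}\|\psi\|_{L^2}^2=2\operatorname{Re}\langle\psi_t,\psi\rangle=0$,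 because $A$ and multiplication by $ux$ are symmetric.
\end{proof}

For $T\le T_0$ we regard $H^1_0(0,T)$ as a subspace of $\mathcal H$ by zero extension. If $u\in H^1_0(0,T)$, then $e^{iAt}\psi(t)$ is constant on $[T,T_0]$, so $\Theta(u)=e^{iAT}\psi(T)$.

\subsection{Coordinates and the expansion of $F$}
A unit vector close to $\varphi_1$ is determined by its components on $\varphi_l$, $l\ge2$, and by the imaginary part of its component on $\varphi_1$, which we call the \emph{phase}. Let $h^5_{\rm ev}$ and $h^5_{\rm odd}$ be the spaces of complex sequences $(y_k)_{k\ge2}$ and $(y_j)_{j\ge3}$ with $\sum l^{10}|y_l|^2<\infty$, and consider the real Hilbert spaces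
\[
Y_0=h^5_{\rm ev}\times\mathbb R^2,\qquad Y_1=h^5_{\rm odd}\times\mathbb R,\qquad Y=Y_0\times Y_1 .
\]
Put $\mathcal S(u)=\int_0^{T_0}u\,dt=S(T_0)$ and $\mathcal D(u)=\int_0^{T_0}(T_0-t)u\,dt=D(T_0)$. The end-point map is
\[
F(u)=\Big(\big((\langle\Theta(u),\varphi_k\rangle)_k;\,\mathcal S(u),\mathcal D(u)\big),\ \big((\langle\Theta(u),\varphi_j\rangle)_{j\ge3};\,\operatorname{Im}\langle\Theta(u),\varphi_1\rangle\big)\Big)\in Y_0\times Y_1 .
\]
Each factor $K_u$ reverses the parity in $x$, and $\psi_1$ is even. Hence $P_1(u)$ has components only on the $\varphi_k$, and $P_2(u)$ only on the $\varphi_j$. By Proposition~\ref{prop:Theta},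
\begin{equation}\label{eq:expansion}
F=F_1+F_2+F_3,\qquad \|F_3(u)\|\le C_3\|u\|^3,\qquad \|dF_3(u)\|\le C_3\|u\|^2\qquad(\|u\|\le r_0),
\end{equation}
where $F_1:\mathcal H\to Y_0$ is linear and continuous and $F_2:\mathcal H\to Y_1$ is quadratic and continuous. Let $\mathcal B(v,h)=dF_2(v)h$. This is a symmetric bilinear map with $\|\mathcal B(v,h)\|\le C_2\|v\|\|h\|$ and $F_2(v+h)=F_2(v)+\mathcal B(v,h)+F_2(h)$.

For explicit formulas, note that $K_h\psi_1=\sum_ke^{-i\lambda_kt}z_k^h(t)\varphi_k$ with $z_k^h(t)=i\xi_k\int_0^th\,e_{k^2-1}\,d\tau$. Hence the $k$-th component of $F_1h$ is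
\begin{equation}\label{eq:F1}
F_{1,k}(h)=i\xi_k\int_0^{T_0}h\,e_{k^2-1}\,dt .
\end{equation}
Applying $K_f$ once more, $\langle e^{iAT_0}(K_fK_h\psi_1)(T_0),\varphi_j\rangle=\mathcal A_j(f,h)$, where
\begin{equation}\label{eq:Aj}
\mathcal A_j(f,h)=-\sum_kc_{jk}\int_0^{T_0}f(t)\,e_{j^2-k^2}(t)\int_0^th(\tau)\,e_{k^2-1}(\tau)\,d\tau\,dt .
\end{equation}
The series converges absolutely because $c_{jk}=O(k^{-6})$ for fixed $j$. With
\[
F_{2,j}(u)=\mathcal A_j(u,u),\qquad \mathcal B_j(v,h)=\mathcal A_j(v,h)+\mathcal A_j(h,v),\qquad Q(u)=\operatorname{Im}F_{2,1}(u),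
\]
we have $F_2(u)=((F_{2,j}(u))_{j\ge3};Q(u))$, and $\mathcal B_j(v,h)$, $j\ge3$, are the sequence components of $\mathcal B(v,h)$. We use \eqref{eq:F1} and \eqref{eq:Aj} as definitions for arbitrary $f,h\in L^2((0,T_0);\mathbb C)$; these expressions are then complex linear in each argument.

\section{Reduction to a transport direction}\label{sec:reduction}

A two-dimensional model shows what decides the question. Let
\[
F^\pm(u_1,u_2)=(u_1,\ \pm u_2^2-u_1^2),
\]
where the first coordinate plays the role of the displacement and the second that of the phase. The linear part misses the second coordinate in both cases. The map $F^-$ never takes the value $(\epsilon,0)$ with $\epsilon\ne0$, because its quadratic part is definite. For $F^+$ the quadratic part vanishes at $v=(1,1)$, the linear part sends $v$ to a nonzero displacement, and the map $h\mapsto(h_1,2h_2-2h_1)$, formed by the linear part and the differential at $v$ of the quadratic part, is onto. Accordingly $F^+(\epsilon,\sqrt{\epsilon^2+y})=(\epsilon,y)$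 for all $y\ge-\epsilon^2$, and no $y<-\epsilon^2$ is reached. So a control of size $|\epsilon|$ reaches a neighborhood of $(\epsilon,0)$ of size $\epsilon^2$ in the second coordinate, as in Theorem~\ref{thm:B}.

\begin{remark}\label{rem:short}
In short time, system \eqref{eq:system} resembles $F^-$. Let $u\in H^1_0(0,T)$ with $\mathcal S(u)=0$, so that $S(t)=\int_0^tu$ vanishes outside $(0,T)$. By \eqref{eq:Aj}, $Q(u)=\sum_k\xi_k^2\iint_{\tau<t}u(t)u(\tau)\sin\omega_k(t-\tau)$. Integrating by parts in $\tau$ and then in $t$, and using $\sum_ka_k=1$,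
\[
Q(u)=-\int_0^TS^2\,dt+\sum_k\omega_k^2\xi_k^2\iint_{\tau<t}S(t)S(\tau)\sin\omega_k(t-\tau)\,d\tau\,dt .
\]
Here $\sum_k\omega_k^2\xi_k^2=\|(A-\lambda_1)(x\varphi_1)\|^2=\|2\varphi_1'\|^2=\pi^2$, and each double integral is at most $\frac12(\int|S|)^2\le\frac T2\|S\|^2_{L^2}$. Thus $Q(u)\le-(1-\pi^2T/2)\|S\|_{L^2}^2$. For $T<2/\pi^2$, a control with $\mathcal S(u)=0$ and $\mathcal D(u)=\int S\ne0$ always has $Q(u)<0$. This remark is not used below.
\end{remark}

For $v\in\mathcal H$ let $\mathcal L_v:\mathcal H\to Y$, $\mathcal L_vh=(F_1h,\mathcal B(v,h))$. For $T\le T_0$ we call $v\in H^1_0(0,T)$ a \emph{transport direction in time $T$} if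
\begin{equation}\label{eq:transport}
F_1v=(0;0,d)\ \text{with }d\ne0,\qquad F_2(v)=0,\qquad \mathcal L_v\big(H^1_0(0,T)\big)=Y .
\end{equation}
We shall use repeatedly that a bounded surjection between Hilbert spaces has a bounded right inverse, namely the inverse of its restriction to the orthogonal complement of its kernel, which is bounded by the open mapping theorem.

\begin{proposition}\label{prop:reduction}
If there is a transport direction in time $T_1\le T_0$, then the conclusion of Theorem~\ref{thm:B} holds with this $T_1$.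
\end{proposition}

\begin{proof}
\emph{Reduction to $T=T_1$.} Let $T>T_1$ and take $u=0$ on $[0,T-T_1]$. At time $T-T_1$ we have $S=D=0$ and $\psi=e^{-i\lambda_1(T-T_1)}\varphi_1$. The equation for $\psi$ is linear in $\psi$, so it suffices to solve the problem in time $T_1$ with the target $e^{i\lambda_1(T-T_1)}\psi_f$, whose distance to $\psi_1(T_1)$ in $H^5_{(0)}$ equals $\|\psi_f-\psi_1(T)\|_{H^5_{(0)}}$. The constants do not change.

\emph{The fixed point problem.} Let $v$ and $d$ be as in \eqref{eq:transport}, and let $R:Y\to H^1_0(0,T_1)$ be a bounded right inverse of $\mathcal L_v$. Given the target, set $\epsilon=\bar D/d$ and $\theta_f=e^{iAT_1}\psi_f$, and let $f\in Y$ have the components $\langle\theta_f,\varphi_l\rangle$ ($l\ge2$), the phase $\operatorname{Im}\langle\theta_f,\varphi_1\rangle$, the $\mathcal S$-component $S_f$ and the $\mathcal D$-component $\bar D+(T_0-T_1)S_f$. We want to solve $F(u)=f$. Let $f_\epsilon=\epsilon F_1v\in Y$, whose only nonzero component is the $\mathcal D$-component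 $\bar D$. Since $\theta_f-\varphi_1=e^{iAT_1}(\psi_f-\psi_1(T_1))$, the hypothesis gives $\|f-f_\epsilon\|\le C_4c\,d^2\epsilon^2$ with an absolute constant $C_4$.

For $u=\epsilon v+h$, \eqref{eq:expansion} and $F_2(v)=0$ give $F(u)=f_\epsilon+(F_1h,\epsilon\mathcal B(v,h))+F_2(h)+F_3(u)$. The part that is linear in $h$ is onto, with the right inverse $R_\epsilon(y_0,y_1)=R(y_0,y_1/\epsilon)$, and $\|R_\epsilon\|\le\|R\|/|\epsilon|$ for $0<|\epsilon|\le1$. With $h=R_\epsilon y$ the equation $F(u)=f$ becomes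
\[
y=\mathcal G(y):=f-f_\epsilon-F_2(R_\epsilon y)-F_3(\epsilon v+R_\epsilon y).
\]
The loss $1/|\epsilon|$ dictates the radius of the ball in which to look for $y$: on a ball of radius $\rho\epsilon^2$ the correction $h$ has size $\rho|\epsilon|$, small compared with $\epsilon v$.

\emph{Contraction.} Let $a=\|v\|+\|R\|$, $0<\rho\le1$ and $\|y\|\le\rho\epsilon^2$. Then $\|R_\epsilon y\|\le\|R\|\rho|\epsilon|$ and $\|\epsilon v+R_\epsilon y\|\le a|\epsilon|$. If $a|\epsilon|\le r_0$,
\[
\|d\mathcal G(y)\|\le C_2\|R\|^2\rho+C_3a^2\|R\|\,|\epsilon|,\qquad \|\mathcal G(0)\|\le\big(C_4c\,d^2+C_3a^3|\epsilon|\big)\epsilon^2 .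
\]
Fix $\rho\le1$ with $C_2\|R\|^2\rho\le\frac14$, then $c$ with $C_4c\,d^2\le\rho/4$, then $\epsilon_0\le\min(1,r_0/a)$ with $C_3a^2\|R\|\epsilon_0\le\frac14$ and $C_3a^3\epsilon_0\le\rho/4$. For $0<|\epsilon|\le\epsilon_0$ the map $\mathcal G$ is $\frac12$-Lipschitz on the closed ball of radius $\rho\epsilon^2$ and $\|\mathcal G(0)\|\le\frac12\rho\epsilon^2$, so it maps the ball into itself and has a fixed point. The corresponding $u\in H^1_0(0,T_1)$ satisfies $F(u)=f$ and $\|u\|\le a|\bar D|/|d|$.

\emph{Conclusion.} We have $S(T_1)=\mathcal S(u)=S_f$ and $D(T_1)=\mathcal D(u)-(T_0-T_1)\mathcal S(u)=\bar D$. The vectors $\Theta(u)$ and $\theta_f$ have the same components on $\varphi_l$, $l\ge2$, and the same phase. Both have $L^2$ norm $1$; this is where the hypothesis $\|\psi_f\|_{L^2}=1$, which is necessary by Proposition~\ref{prop:Theta}(2), is used. So the real parts of their components on $\varphi_1$ have the same absolute value. If $\eta_0\le|d|\epsilon_0$ is small enough, both vectors are at $L^2$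 distance less than $1$ from $\varphi_1$, so both real parts are positive. Hence $\Theta(u)=\theta_f$, that is, $\psi(T_1)=\psi_f$.
\end{proof}

It remains to find a transport direction in some time $T_1<T_0$. The condition $F_2(v)=0$ consists of one real equation for the phase and of infinitely many complex quadratic equations, one for each $j\ge3$. We first solve them exactly at time $T_0$.

\section{An explicit zero of $F_2$ at time $T_0$}\label{sec:direction}

\subsection{Trigonometric controls}
Call an odd integer $n$ \emph{nonresonant} if $|n|\notin\{k^2-1\}=\{3,15,35,63,\dots\}$. For such $n$ the integers $k^2-1\pm n$ are even and nonzero, so \eqref{eq:orth} and \eqref{eq:F1} give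
\begin{equation}\label{eq:F1zero}
F_{1,k}(e_n)=F_{1,k}(e_{-n})=0\quad\text{for all }k .
\end{equation}
A finite sum $h=\sum_nh_ne_n$ over odd $n$ has $h(T_0)=-h(0)$, so it belongs to $H^1_0((0,T_0);\mathbb C)$ if and only if $\sum_nh_n=0$.

\begin{lemma}\label{lem:exp}
For $m$ odd, $n$ nonresonant and every $j\ge1$,
\[
\mathcal A_j(e_m,e_n)=\frac{iT_0}\nu\sum_k\frac{c_{jk}}{k^2-1+n}\,\big[\mathbf 1_{m+n=1-j^2}-\mathbf 1_{m=k^2-j^2}\big].
\]
\end{lemma}

\begin{proof}
The inner integral in \eqref{eq:Aj} is $(e_{k^2-1+n}(t)-1)/(i\nu(k^2-1+n))$. The outer integral then involves $e_{m+n+j^2-1}$ and $e_{m+j^2-k^2}$. Both exponents are even, and \eqref{eq:orth} applies.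
\end{proof}

Let $v=\sum_r\hat v_re_r$ be a real trigonometric polynomial with nonresonant frequencies, so $\hat v_{-r}=\overline{\hat v_r}$; we put $\hat v_r=0$ for all other $r\in\mathbb Z$. Define
\[
g_k=\sum_r\frac{\hat v_r}{k^2-1+r},\qquad G(q)=\sum_k\frac{a_k}{(k^2-1)^2-q^2}\quad(q\text{ nonresonant}).
\]
The number $g_k$ measures the time average of the first-order amplitude on $\varphi_k$. Indeed
\begin{equation}\label{eq:zk}
z_k^v=\frac{\xi_k}\nu\Big[\sum_r\frac{\hat v_r\,e_{k^2-1+r}}{k^2-1+r}-g_k\Big],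
\end{equation}
whose mean over $(0,T_0)$ is $-\xi_kg_k/\nu$. Lemma~\ref{lem:exp} gives
\begin{equation}\label{eq:F2trig}
F_{2,j}(v)=\frac{iT_0}\nu\sum_kc_{jk}\Big[\sum_{m+n=1-j^2}\frac{\hat v_m\hat v_n}{k^2-1+n}-\hat v_{k^2-j^2}\,g_k\Big].
\end{equation}
For $j=1$ the last term vanishes because the frequencies are nonresonant. Pairing $n$ with $-n$ and using $\xi_k^2(k^2-1)=a_k/\nu$, we find that the phase is diagonal:
\begin{equation}\label{eq:Qtrig}
Q(v)=\frac{2T_0}{\nu^2}\sum_{q>0}|\hat v_q|^2G(q).
\end{equation}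
For $j\ge3$, \eqref{eq:F2trig} has two kinds of terms: those where two frequencies add up to $1-j^2$, and those where a frequency equals $k^2-j^2$.

\begin{example}\label{ex:small}
Take $v=\cos\nu t$. The sums $m+n\in\{0,\pm2\}$ are never $1-j^2$ with $j\ge3$, and $|k-j|(k+j)=1$ is impossible. So $F_{1,k}(v)=0$, $\mathcal S(v)=0$, $\mathcal D(v)=2/\nu^2$ and $F_{2,j}(v)=0$ for all $j\ge3$. Two requirements fail: $v(0)\ne0$, and $Q(v)=T_0G(1)/(2\nu^2)>0$, since every term of $G(1)$ is positive. The sign is opposite to the one found in short time in Remark~\ref{rem:short}, and we must add a frequency $q\ge5$ with $G(q)<0$.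

Terms of the first kind can be avoided by the choice of the frequencies. Terms of the second kind cannot: every odd $q\ge5$ is $(\frac{q+1}2)^2-(\frac{q-1}2)^2$, so $q$ or $-q$ equals $k^2-j^2$ with $j\ge3$ and $q=2k\pm1$. Such a term vanishes only if $g_k=0$. Try $v=\beta_1\cos\nu t+\beta_{11}\cos11\nu t$. The sums $|m+n|\in\{0,2,10,12,22\}$ are harmless, and $11=6^2-5^2$ is the only representation. So the only possibly nonzero component with $j\ge3$ is
\[
F_{2,5}(v)=-\frac{iT_0}{\nu}\,c_{56}\,\frac{\beta_{11}}2\,g_6,\qquad g_6=35\Big(\frac{\beta_1}{1224}+\frac{\beta_{11}}{1104}\Big).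
\]
The conditions $g_6=0$ and $v(0)=\beta_1+\beta_{11}=0$ force $v=0$: there are as many linear conditions as unknowns.
\end{example}

With $p$ cosines, the conditions are $v(0)=0$ and $g_k=0$ for each $k$ that occurs in a representation $\pm q=k^2-j^2$. A nonzero solution is guaranteed when at most $p-2$ values of $k$ occur, so we want frequencies that share their values of $k$. The frequencies $27=14^2-13^2$ and $29=15^2-14^2$ share $k=14$; the frequency $27=6^2-3^2$ also brings in $k=6$, which it shares with $11$. This leads to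
\[
\mathcal P=\{1,11,27,29\},
\]
with $p=4$ and two values of $k$. All elements of $\pm\mathcal P$ are nonresonant.

\begin{lemma}\label{lem:arith}
\begin{enumerate}
\item[(i)] If $m,n\in\pm\mathcal P$ and $j\ge3$, then $m+n\ne1-j^2$.
\item[(ii)] If $j\ge3$, then $k^2-j^2\in\pm\mathcal P$ if and only if $(k,j)\in\mathcal T=\{(6,3),(6,5),(14,13),(14,15)\}$.
\item[(iii)] For all $k$ and $j$, $k^2-j^2\equiv3\pmod4$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $|m+n|\in\{0,2,10,12,16,18,22,26,28,30,38,40,54,56,58\}$, while $j^2-1\in\{8,24,48,80,\dots\}$. (ii) The factorizations $|k-j|\cdot(k+j)$ with $k+j\ge5$ are $1\cdot11$, $1\cdot27$, $3\cdot9$ and $1\cdot29$, which give $\{k,j\}=\{5,6\},\{13,14\},\{3,6\},\{14,15\}$. (iii) $k^2\equiv0$ and $j^2\equiv1\pmod4$.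
\end{proof}

\subsection{The direction $v_0$}
For $v=\sum_{q\in\mathcal P}\beta_q\cos(q\nu t)$ we have $g_k=\omega\sum_q\beta_q/(\omega^2-q^2)$ with $\omega=k^2-1$. The three conditions say that the rational function $\Omega\mapsto\sum_q\beta_q/(\Omega-q^2)$ is $O(\Omega^{-2})$ at infinity and vanishes at $35^2=(6^2-1)^2$ and $195^2=(14^2-1)^2$. We therefore set
\[
N(\Omega)=(\Omega-35^2)(\Omega-195^2),\qquad \Pi(\Omega)=\prod_{q\in\mathcal P}(\Omega-q^2),\qquad \beta_q=\frac{N(q^2)}{\Pi'(q^2)}\ne0 .
\]
The partial fraction expansion of $N/\Pi$, the decay $N/\Pi=O(\Omega^{-2})$, and the identity $\frac{q^2}{\Omega-q^2}=\frac\Omega{\Omega-q^2}-1$ give in turn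
\begin{equation}\label{eq:pf}
\sum_q\frac{\beta_q}{\Omega-q^2}=\frac{N(\Omega)}{\Pi(\Omega)},\qquad\sum_q\beta_q=0,\qquad\sum_q\frac{q^2\beta_q}{\Omega-q^2}=\frac{\Omega N(\Omega)}{\Pi(\Omega)} .
\end{equation}
The cosine part is now fixed, and we still need a parameter to cancel the phase. It is provided by the derivative of the cosine part, which satisfies the same linear conditions thanks to the third identity, and which shifts the weight in \eqref{eq:Qtrig} toward the high frequencies. For $\sigma\in\mathbb R$ let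
\[
v_c=\sum_q\beta_q\cos(q\nu t),\qquad v_s=\sum_qq\beta_q\sin(q\nu t)=-\frac{v_c'}\nu,\qquad v^\sigma=v_c+\sigma v_s .
\]
The coefficients of $v^\sigma$ are $\hat v_r=\frac12\beta_{|r|}(1-i\sigma r)\ne0$ for $r\in\pm\mathcal P$.

\begin{proposition}\label{prop:v0}
The functions $v_c,v_s$ belong to $\mathcal H$, and there are $\sigma>0$, $d_0\ne0$ and $Q_s<0$ such that $v_0=v^\sigma$ satisfies
\[
F_1v_0=(0;0,d_0),\qquad F_2(v_0)=0,\qquad F_1v_s=0,\qquad\mathcal B(v_0,v_s)=(0;2\sigma Q_s).
\]
Moreover, for $v_0$ we have $g_k=0$ if and only if $k\in\{6,14\}$.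
\end{proposition}

\begin{proof}
\emph{First order.} We have $v_c(0)=-v_c(T_0)=\sum\beta_q=0$ and $v_s(0)=v_s(T_0)=0$. By \eqref{eq:F1zero}, $F_{1,k}(v_c)=F_{1,k}(v_s)=0$. Since $q\nu T_0=q\pi$ with $q$ odd, $\mathcal S(v_c)=0$ and $\mathcal S(v_s)=\frac2\nu\sum\beta_q=0$. The value $\mathcal D(u)$ is the integral over $(0,T_0)$ of the primitive of $u$ that vanishes at $0$. For $v_s$ this primitive is $-v_c/\nu$, so $\mathcal D(v_s)=0$. For $v_c$ it is $\sum\beta_q\sin(q\nu t)/(q\nu)$, so by \eqref{eq:pf} at $\Omega=0$,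
\[
\mathcal D(v_c)=\frac2{\nu^2}\sum_q\frac{\beta_q}{q^2}=-\frac{2N(0)}{\nu^2\Pi(0)}=:d_0\ne0 .
\]

\emph{The components $j\ge3$.} With $\omega=k^2-1$, pairing $r=\pm q$ and using \eqref{eq:pf},
\[
g_k=\sum_q\beta_q\,\frac{\omega+i\sigma q^2}{\omega^2-q^2}=\omega(1+i\sigma\omega)\,\frac{N(\omega^2)}{\Pi(\omega^2)},
\]
which vanishes exactly for $k\in\{6,14\}$, whatever $\sigma$. In \eqref{eq:F2trig} the first term is absent by Lemma~\ref{lem:arith}(i), and $\hat v_{k^2-j^2}g_k=0$ by Lemma~\ref{lem:arith}(ii). So $F_{2,j}(v^\sigma)=0$ for all $j\ge3$ and all $\sigma\in\mathbb R$.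

\emph{The phase.} Since $|\hat v_q|^2=\frac14\beta_q^2(1+\sigma^2q^2)$, \eqref{eq:Qtrig} gives $Q(v^\sigma)=Q_c+\sigma^2Q_s$ with
\[
Q_c=\frac{T_0}{2\nu^2}\sum_q\beta_q^2G(q),\qquad Q_s=\frac{T_0}{2\nu^2}\sum_qq^2\beta_q^2G(q).
\]
We claim that $Q_c>0>Q_s$. From the definitions,
\begin{align*}
|\beta_1|&=\frac{1224\cdot38024}{120\cdot728\cdot840}\in(0.634,0.635), &|\beta_{11}|&=\frac{1104\cdot37904}{120\cdot608\cdot720}\in(0.796,0.797),\\
|\beta_{27}|&=\frac{496\cdot37296}{728\cdot608\cdot112}<0.374, &|\beta_{29}|&=\frac{384\cdot37184}{840\cdot720\cdot112}<0.211 .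
\end{align*}
The number $G(q)$ is an average of the numbers $1/((k^2-1)^2-q^2)$ with weights $a_k$, where $a_2>0.96$ and $\sum_{k\ge4}a_k<0.04$. The denominators, increasing in $k=2,4,6,\dots$, are $8,224,\dots$ for $q=1$; $-112,104,\dots$ for $q=11$; $-720,-504,496,\dots$ for $q=27$; and $-832,-616,384,\dots$ for $q=29$. Hence
\begin{align*}
0.12<\tfrac{a_2}8\le{}&G(1)\le\tfrac18, &-\tfrac1{112}\le{}&G(11)\le-\tfrac{0.96}{112}+\tfrac{0.04}{104}<-0.008,\\
-\tfrac1{504}\le{}&G(27)\le-\tfrac{0.96}{720}+\tfrac{0.04}{496}<0, &-\tfrac1{616}\le{}&G(29)\le-\tfrac{0.96}{832}+\tfrac{0.04}{384}<0 .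
\end{align*}
Therefore
\begin{align*}
\sum_q\beta_q^2G(q)&\ge0.634^2\cdot0.12-\frac{0.797^2}{112}-\frac{0.374^2}{504}-\frac{0.211^2}{616}>0.048-0.007>0,\\
\sum_qq^2\beta_q^2G(q)&\le\frac{0.635^2}8-121\cdot0.796^2\cdot0.008<0.06-0.6<0 .
\end{align*}
We take $\sigma=\sqrt{-Q_c/Q_s}$, so that $F_2(v_0)=0$. The last identity is the derivative in $\sigma$ of $F_2(v^\sigma)=(0;Q_c+\sigma^2Q_s)$.
\end{proof}

From now on $v=v_0$, with the coefficients $\hat v_r$ and the numbers $g_k$ attached to it, and $\mathcal L=\mathcal L_{v_0}$. We also use the map obtained by dropping the phase,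
\[
\mathcal L':\mathcal H\to Y':=Y_0\times h^5_{\rm odd},\qquad\mathcal L'h=\big(F_1h,(\mathcal B_j(v,h))_{j\ge3}\big).
\]

\section{Finite codimension on a short interval}\label{sec:codim}

The next result serves twice. It shows that the range of $\mathcal L'$ is closed, so that surjectivity can be tested by duality, and it confines the obstruction to surjectivity in times $T<T_0$ to a finite-dimensional space.

\begin{proposition}\label{prop:codim}
There is a nonempty open interval $J$ with $\bar J\subset(0,T_0)$ such that, for every $T\le T_0$ with $J\subset(0,T)$, the subspaces $\mathcal L'(H^1_0(0,T))\subset Y'$ and $\mathcal L(H^1_0(0,T))\subset Y$ are closed and of finite codimension.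
\end{proposition}

The plan is to write $\mathcal L'$, after rescaling, as a trigonometric moment operator plus a compact operator. The frequencies $\omega_l$ have gaps tending to infinity, so the high-frequency part of the moment problem is solvable on any interval. We first collect the functional analysis.

\begin{lemma}\label{lem:FA}
Let $E,E_1$ be real Hilbert spaces and let $M:E\to E_1$ be bounded with range of finite codimension. Then:
\textup{(a)} $M(E)$ is closed;
\textup{(b)} $M+\mathcal C$ has range of finite codimension for every compact $\mathcal C:E\to E_1$;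
\textup{(c)} $M(E')$ has finite codimension for every subspace $E'\subset E$ of finite codimension;
\textup{(d)} $(M,\Lambda):E\to E_1\times\mathbb R^d$ has range of finite codimension for every bounded $\Lambda:E\to\mathbb R^d$.
\end{lemma}

\begin{proof}
(a) Let $V$ be a finite-dimensional complement of $M(E)$. The map $(e,w)\mapsto Me+w$ is a continuous bijection from $(\ker M)^\perp\times V$ onto $E_1$, hence a homeomorphism by the open mapping theorem, and $M(E)$ is the image of the closed set $(\ker M)^\perp\times\{0\}$. (b) Let $\pi$ be the orthogonal projection onto $M(E)$ and $R'$ a bounded right inverse of $M:E\to M(E)$. Then $(M+\mathcal C)R'\pi=I-(I-\pi)+\mathcal CR'\pi$ is a compact perturbation of the identity, and such an operator has range of finite codimension by the Riesz--Schauder theory. (c) If $E=E'+V'$ with $\dim V'<\infty$, then $M(E)=M(E')+M(V')$. (d) The range contains $M(\ker\Lambda)\times\{0\}$, and (c) applies.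
\end{proof}

\subsection{The principal part}
For $h\in\mathcal H$ let $\Psi_h=K_h\psi_1\in X$, which is odd in $x$. By \eqref{eq:dt}, $\partial_t\Psi_h=K_{h'}\psi_1+K_h\partial_t\psi_1\in X$. Define the continuous function
\[
b(t)=e^{i\lambda_1t}\,\partial_x\Psi_v(t,1)=e^{i\lambda_1t}\,\partial_x\Psi_v(t,-1).
\]

\begin{lemma}\label{lem:principal}
For $h\in\mathcal H$, all $k$ and all $j\ge3$,
\[
-\frac{\omega_k}{\xi_k}F_{1,k}(h)=\int_0^{T_0}h'e^{i\omega_kt}\,dt,\qquad \lambda_j^{5/2}\mathcal B_j(v,h)=4s_j\int_0^{T_0}b\,h'e^{i\omega_jt}\,dt+\mathcal R_j(h),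
\]
where $h\mapsto(\mathcal R_j(h))_{j\ge3}$ is compact from $\mathcal H$ to $\ell^2$.
\end{lemma}

\begin{proof}
The first formula is an integration by parts in \eqref{eq:F1}. For the second, $\mathcal B_j(v,h)$ is the $j$-th component of $e^{iAT_0}(K_h\Psi_v+K_v\Psi_h)(T_0)$, that is, $i\int_0^{T_0}e^{i\lambda_jt}f_j\,dt$ with $f_j=h\langle x\Psi_v,\varphi_j\rangle+v\langle x\Psi_h,\varphi_j\rangle$. As $f_j(0)=f_j(T_0)=0$, we get $\lambda_j^{5/2}\mathcal B_j(v,h)=-\lambda_j^{3/2}\int e^{i\lambda_jt}f_j'$, and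
\[
f_j'=h'\langle x\Psi_v,\varphi_j\rangle+\big\langle hx\,\partial_t\Psi_v+v'x\Psi_h+vxK_h\partial_t\psi_1,\varphi_j\big\rangle+v\langle xK_{h'}\psi_1,\varphi_j\rangle .
\]
We treat the three groups of terms in turn; only the first contains a noncompact part.

\emph{First term.} Since $\Psi_v(t)\in H^3_{(0)}$, we have $\partial_x^2(x\Psi_v)(t,\pm1)=2\partial_x\Psi_v(t,\pm1)=2e^{-i\lambda_1t}b(t)$. With $\chi_j(1)-\chi_j(-1)=-2s_j$, \eqref{eq:ibp} gives
\[
\lambda_j^{3/2}\langle x\Psi_v,\varphi_j\rangle=-4s_je^{-i\lambda_1t}b-\langle\Xi,\chi_j\rangle,\qquad\Xi=\partial_x^3(x\Psi_v)\in C([0,T_0];L^2).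
\]
The boundary part is the announced principal term. The other part is the operator $h\mapsto(\int e^{i\lambda_jt}h'\langle\Xi,\chi_j\rangle\,dt)_j$. By Minkowski's inequality, the $\ell^2$ norm of its components with $j>L$ is at most $\sqrt{T_0}\,\|h'\|_{L^2}\sup_t\big(\sum_{j>L}|\langle\Xi(t),\chi_j\rangle|^2\big)^{1/2}$. The supremum tends to $0$ as $L\to\infty$ by Dini's theorem, being the supremum of continuous functions of $t\in[0,T_0]$ that decrease pointwise to $0$. So this operator is a norm limit of finite-rank operators.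

\emph{Second group.} The function $hx\,\partial_t\Psi_v+v'x\Psi_h+vxK_h\partial_t\psi_1$ belongs to $L^2(0,T_0;H^3\cap H^1_0)$ with norm at most $C\|h\|_{L^2}$, because $\partial_t\Psi_v\in X$ and $\|K_h\|_{\mathcal L(X)}\le C_0\|h\|_{L^2}$. By Lemma~\ref{lem:smooth} at $t=T_0$, its contribution has $\ell^2$ norm at most $C\|h\|_{L^2}$, and the embedding $\mathcal H\subset L^2(0,T_0)$ is compact.

\emph{Third term.} This term contains $h'$, so the previous argument gives only boundedness. We gain from the smoothness of $v$. With $z_k=z_k^{h'}$, which satisfies $|z_k|\le C|\xi_k|\|h\|$ and $z_k'=i\xi_kh'e^{i\omega_kt}$, an integration by parts using $v(0)=v(T_0)=0$ gives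
\[
\int e^{i\lambda_jt}v\langle xK_{h'}\psi_1,\varphi_j\rangle=\sum_k\xi_{jk}\int e^{i(\lambda_j-\lambda_k)t}vz_k=\sum_k\frac{i\xi_{jk}}{\lambda_j-\lambda_k}\int e^{i(\lambda_j-\lambda_k)t}\big(v'z_k+vz_k'\big).
\]
After multiplication by $\lambda_j^{3/2}$ this is bounded by $C\mu_j\|h\|$ where, by \eqref{eq:matrix},
\[
\mu_j=\lambda_j^{3/2}\sum_k\frac{|c_{jk}|}{|\lambda_j-\lambda_k|}\le Cj^4\sum_k\frac1{k^2\,|k^2-j^2|^3} .
\]
For $k\le j/2$ we have $|k^2-j^2|\ge\frac34j^2$, and these terms contribute $O(j^{-2})$. For $k>j/2$ we have $k^{-2}\le4j^{-2}$ and $|k^2-j^2|\ge j|k-j|$ with $k\ne j$, and these terms contribute $O(j^{-1})$. So $\mu\in\ell^2$, and the unit ball of $\mathcal H$ is mapped into the compact set $\{y:|y_j|\le C\mu_j\}$.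
\end{proof}

The principal part is useful only where $b\neq0$.

\begin{lemma}\label{lem:b}
The function $b$ is not identically zero on $(0,T_0)$.
\end{lemma}

\begin{proof}
We have $\Psi_v=\sum_ke^{-i\lambda_kt}z_k^v\varphi_k$ with $z_k^v$ given by \eqref{eq:zk}. Since $\xi_k=O(k^{-3})$, the bracket in \eqref{eq:zk} is $O(k^{-2})$ and $\varphi_k'=O(k)$, the series differentiated in $x$ has terms $O(k^{-4})$ and converges uniformly. Hence
\[
b=\sum_k\frac{\xi_k\varphi_k'(1)}\nu\Big[\sum_r\frac{\hat v_r\,e_r}{k^2-1+r}-g_k\,e_{-(k^2-1)}\Big].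
\]
Multiply by $e_3$ and integrate. All exponents are even, $-3\notin\pm\mathcal P$, and $k^2-1=3$ only for $k=2$. So $\int_0^{T_0}b\,e_3\,dt=-T_0\xi_2\varphi_2'(1)g_2/\nu$, which is nonzero since $\varphi_2'(1)=-\pi$ and $g_2\ne0$.
\end{proof}

\subsection{The high-frequency moment problem}
Choose $t_0\in(0,T_0)$ with $b_0:=b(t_0)\ne0$ and an open interval $J\ni t_0$ with $\bar J\subset(0,T_0)$ and $\sup_J|b-b_0|\le|b_0|/8$.

\begin{lemma}\label{lem:moment}
There is $M\ge2$ such that the map
$\eta\mapsto\big((\int_J\eta\,e^{i\omega_kt}dt)_{k\ge M},(\int_Jb\,\eta\,e^{i\omega_jt}dt)_{j\ge M}\big)$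
is bounded and onto from $L^2(J;\mathbb R)$ to $\ell^2\times\ell^2$.
\end{lemma}

\begin{proof}
Let $(\mu_n)$ enumerate the distinct frequencies $\pm\omega_l$, $l\ge M$. The Gram matrix $\int_Je^{i(\mu_n-\mu_{n'})t}dt$ has diagonal entries $|J|$ and off-diagonal entries of modulus at most $2/|\mu_n-\mu_{n'}|$. By Schur's test (a Hermitian matrix whose rows have $\ell^1$ norm at most $\kappa$ has $\ell^2$ operator norm at most $\kappa$),
\[
\Big|\int_J\Big|\sum_n\alpha_ne^{i\mu_nt}\Big|^2dt-|J|\sum_n|\alpha_n|^2\Big|\le2\delta_M\sum_n|\alpha_n|^2,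
\]
\[
\delta_M=\sup_{l\ge M}\Big(\sum_{l'\ge M,\,l'\ne l}\frac1{\nu|l-l'|(l+l')}+\sum_{l'\ge M}\frac1{\nu(l^2+l'^2-2)}\Big).
\]
Since $l+l'\ge M$ and $l+l'\ge|l-l'|$, we have $l+l'\ge M^{1/2}|l-l'|^{1/2}$, so the first sum is at most $\frac2\nu M^{-1/2}\sum_{m\ge1}m^{-3/2}$. Since $l\ge2$, the second sum is at most $\frac1\nu\sum_{l'\ge M}l'^{-2}$. Thus $\delta_M\to0$, and we fix $M$ with $2\delta_M\le|J|/2$. Then, for all $\alpha\in\ell^2$, the squared $L^2(J)$ norm of $\sum\alpha_ne^{i\mu_nt}$ lies between $\frac12|J|\|\alpha\|^2$ and $\frac32|J|\|\alpha\|^2$. The upper bound shows that the map of the lemma is bounded.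

For the real scalar product $\operatorname{Re}\sum\bar p_ly_l$, the adjoint of the map is $p\mapsto\operatorname{Re}(U_{\rm ev}+bU_{\rm odd})$, where $U_{\rm ev}=\sum_{k\ge M}\bar p_ke^{i\omega_kt}$ and $U_{\rm odd}=\sum_{j\ge M}\bar p_je^{i\omega_jt}$. A bounded operator between Hilbert spaces is onto if its adjoint is bounded below, so it suffices to bound this function from below. Let $\mathsf N^2=\sum_k|p_k|^2+|b_0|^2\sum_j|p_j|^2$. The coefficients of $\operatorname{Re}(U_{\rm ev}+b_0U_{\rm odd})$ at the frequencies $\pm\omega_l$ have squared moduli summing to $\mathsf N^2/2$, so its $L^2(J)$ norm is at least $\frac12\sqrt{|J|}\,\mathsf N$. On the other hand $\|(b-b_0)U_{\rm odd}\|_{L^2(J)}\le\frac18\sqrt{3/2}\sqrt{|J|}\,\mathsf N\le\frac14\sqrt{|J|}\,\mathsf N$. Hence $\|\operatorname{Re}(U_{\rm ev}+bU_{\rm odd})\|_{L^2(J)}\ge\frac14\sqrt{|J|}\,\mathsf N$.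
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:codim}]
The map $h\mapsto h'$ identifies $H^1_0(J)$ with the subspace of codimension one of $L^2(J;\mathbb R)$ formed by the functions of mean zero. By Lemmas~\ref{lem:moment} and~\ref{lem:FA}(c),(d), the operator $\mathcal Mh=\big((\int h'e^{i\omega_kt})_{k\ge2},(\int bh'e^{i\omega_jt})_{j\ge3}\big)$ from $H^1_0(J)$ to $\ell^2\times\ell^2$ has range of finite codimension. Multiplication of the components by $-\omega_k/\xi_k$ and $\lambda_j^{5/2}/(4s_j)$, which are of exact order $k^5$ and $j^5$, is an isomorphism from $h^5_{\rm ev}\times h^5_{\rm odd}$ onto $\ell^2\times\ell^2$. By Lemma~\ref{lem:principal} it transforms the sequence components of $\mathcal L'$ into $\mathcal M+\mathcal C$ with $\mathcal C$ compact. The maps $\mathcal L'$ and $\mathcal L$ have two and three more scalar components. By Lemma~\ref{lem:FA}(b),(d), their ranges on $H^1_0(J)$ have finite codimension, and so have their larger ranges on $H^1_0(0,T)\supset H^1_0(J)$. These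 are closed by Lemma~\ref{lem:FA}(a).
\end{proof}

\section{Surjectivity at time $T_0$}\label{sec:onto}

\begin{proposition}\label{prop:onto}
The map $\mathcal L:\mathcal H\to Y$ is onto; thus $v_0$ is a transport direction in time $T_0$.
\end{proposition}

By Proposition~\ref{prop:v0}, $\mathcal L'v_s=0$ and the phase component of $\mathcal Lv_s$ is $2\sigma Q_s\ne0$. So the phase can be adjusted by adding a multiple of $v_s$, and it suffices to show that $\mathcal L'$ is onto $Y'$. Its range is closed by Proposition~\ref{prop:codim}, so we must show that a continuous real linear functional on $Y'$ that annihilates $\mathcal L'(\mathcal H)$ is zero. Such a functional has the form $2\operatorname{Re}\sum_{l\ge2}p_ly_l+\alpha y_{\mathcal S}+\gamma y_{\mathcal D}$ with $p_l\in\mathbb C$, $(l^{-5}p_l)\in\ell^2$ and $\alpha,\gamma\in\mathbb R$. Writing $2\operatorname{Re}w=w+\bar w$ and extending the identity complex linearly in $h$, we have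
\begin{equation}\label{eq:Lambda}
\sum_k\big(p_kF_{1,k}(h)+\bar p_k\overline{F_{1,k}(\bar h)}\big)+\alpha\mathcal S(h)+\gamma\mathcal D(h)+\sum_{j\ge3}\big(p_j\mathcal B_j(v,h)+\bar p_j\overline{\mathcal B_j(v,\bar h)}\big)=0
\end{equation}
for all $h\in H^1_0((0,T_0);\mathbb C)$. We test \eqref{eq:Lambda} on exponentials.

\subsection{The relations}
Let $n$ be nonresonant and $j\ge3$. Lemma~\ref{lem:exp} gives, with $r=1-j^2-n$,
\begin{align*}
\mathcal A_j(v,e_n)&=\frac{iT_0}\nu\sum_k\frac{c_{jk}}{k^2-1+n}\big[\hat v_r-\hat v_{k^2-j^2}\big],\\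
\mathcal A_j(e_n,v)&=\frac{iT_0}\nu\sum_kc_{jk}\Big[\frac{\hat v_r}{k^2-1+r}-g_k\mathbf 1_{n=k^2-j^2}\Big],
\end{align*}
where the term with $\hat v_r$ is present only if $r\in\pm\mathcal P$. Since $k^2-1+n=k^2-j^2-r$, adding and using Lemma~\ref{lem:arith}(ii) we obtain
\begin{equation}\label{eq:Bj}
\mathcal B_j(v,e_n)=\frac{iT_0}\nu\Big\{\underbrace{\hat v_r\Gamma_j(r)\big|_{r=1-j^2-n}}_{\rm(A)}-\underbrace{\sum_{k:\,k^2-j^2=n}c_{jk}g_k}_{\rm(B)}-\underbrace{\sum_{k:\,(k,j)\in\mathcal T}\frac{c_{jk}\hat v_{k^2-j^2}}{k^2-1+n}}_{\rm(C)}\Big\},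
\end{equation}
\[
\Gamma_j(r)=\sum_kc_{jk}\Big[\frac1{k^2-j^2-r}+\frac1{k^2-1+r}\Big]\in\mathbb R .
\]
For fixed $n$ only finitely many $j$ give a nonzero value: (A) requires $j^2\in1-n-(\pm\mathcal P)$, (B) requires a factorization $n=(k-j)(k+j)$, and (C) requires $j\in\{3,5,13,15\}$. We may thus define
\[
\ell(n)=\alpha\mathcal S(e_n)+\gamma\mathcal D(e_n)+\sum_{j\ge3}\big(p_j\mathcal B_j(v,e_n)+\bar p_j\overline{\mathcal B_j(v,e_{-n})}\big).
\]
Applying \eqref{eq:Lambda} to $h=e_n-e_{n'}$ with $n,n'$ nonresonant, and using \eqref{eq:F1zero}, we see that $\ell(n)$ equals a constant $\kappa$ independent of the nonresonant integer $n$. By \eqref{eq:orth},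
\[
\mathcal S(e_n)=\frac{2i}{n\nu},\qquad\mathcal D(e_n)=\int_0^{T_0}\frac{e_n-1}{in\nu}\,dt=\frac2{n^2\nu^2}+\frac{iT_0}{n\nu} .
\]
The terms of $\ell(n)-\kappa$ are of two natures. The constant, the terms in $\alpha,\gamma$ and the terms (C) are present for every $n$ and form a rational function of $n$. The terms (A) and (B) are present only under arithmetic conditions. We eliminate the first family, then use the second one index at a time.

\subsection{Step 1: the rational part vanishes}
Let
\[
E(z)=-\kappa+\frac{i(2\alpha+\gamma T_0)}{\nu z}+\frac{2\gamma}{\nu^2z^2}+\sum_{k\in\{6,14\}}\Big(\frac{B_k}{k^2-1+z}+\frac{\overline{B_k}}{k^2-1-z}\Big),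
\]
with $B_k=-\frac{iT_0}\nu\sum_{j:(k,j)\in\mathcal T}p_jc_{jk}\hat v_{k^2-j^2}$. Then $0=\ell(n)-\kappa$ is the sum of $E(n)$ and of the contributions of the terms (A) and (B) for $e_n$ and $e_{-n}$. Let $n\in\pm\mathcal P$. There is no term (A) by Lemma~\ref{lem:arith}(i), and the terms (B) have $k\in\{6,14\}$ by Lemma~\ref{lem:arith}(ii), so they vanish. Hence $E$ vanishes at the eight points of $\pm\mathcal P$. But $z^2(35^2-z^2)(195^2-z^2)E(z)$ is a polynomial of degree at most $6$, so $E\equiv0$. By uniqueness of partial fractions, $\kappa=\gamma=\alpha=0$ and $B_6=B_{14}=0$.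

\subsection{Step 2: $p_j=0$ for all $j\ge3$}
By Step 1 the contributions of (A) and (B) add up to zero for each nonresonant $n$. We use only $n\equiv3\pmod4$; then $-n\equiv1\pmod 4$, and $e_{-n}$ has no term (B) by Lemma~\ref{lem:arith}(iii). Dividing by $iT_0/\nu$, we get
\begin{equation}\label{eq:Rn}
\sum_{j^2=1-n-r}p_j\hat v_r\Gamma_j(r)-\sum_{k^2-j^2=n}p_jc_{jk}g_k-\sum_{j^2=1+n-r}\overline{p_j\hat v_r}\,\Gamma_j(r)=0,
\end{equation}
where the sums run over $j\ge3$, $k\ge2$ and $r\in\pm\mathcal P$. Recall that $\hat v_r\ne0$, and that $c_{jk}g_k\ne0$ unless $k\in\{6,14\}$. A negative $n\equiv3\pmod4$ is always nonresonant, because $|n|\equiv1$ while $k^2-1\equiv3\pmod4$; the positive values $31$ and $39$ used below are nonresonant as well.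

The natural choice to isolate $p_j$ is $n=(j-1)^2-j^2=-(2j-1)$. It fails for $j=7$ and $j=15$, where $g_{j-1}=0$, and for small $j$ the terms (A) couple different indices. The small indices are handled by five values of $n$. The table lists all pairs $(k,j)$ in the middle sum of \eqref{eq:Rn} (the numbers $17,13,5,37$ are prime and $39=1\cdot39=3\cdot13$), and all positive values of $1-n-r$ and $1+n-r$ for $r\in\pm\mathcal P$, with the squares in boldface.
\begin{center}
\begin{tabular}{r|l|l|l}
$n$ & $k^2-j^2=n$ & $1-n-r>0$ & $1+n-r>0$\\ \hline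
$-17$ & $(8,9)$ & $7,17,19,29,45,47$ & $11,13$\\
$-13$ & $(6,7)$ & $3,13,15,\mathbf{25},41,43$ & $15,17$\\
$-5$ & $(2,3)$ & $5,7,17,33,35$ & $7,23,\mathbf{25}$\\
$39$ & $(20,19),\ (8,5)$ & none & $11,13,29,39,41,51,67,69$\\
$-37$ & $(18,19)$ & $\mathbf{9},11,27,37,39,\mathbf{49},65,67$ & none
\end{tabular}
\end{center}
We read the rows in order.
\begin{itemize}
\item $n=-17$: only the middle term is present, so $p_9=0$.
\item $n=-13$: the middle term vanishes since $g_6=0$, and $25=14-r$ with $r=-11$. So $p_5\hat v_{-11}\Gamma_5(-11)=0$, and $p_5=0$ by Lemma~\ref{lem:Gamma} below.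
\item $n=-5$: the third sum involves only $p_5=0$, so $p_3=0$.
\item $n=39$: only the middle sum is present and $p_5=0$, so $p_{19}=0$.
\item $n=-37$: we know $p_{19}=p_3=0$, and $49=38-r$ with $r=-11$. So $p_7\hat v_{-11}\Gamma_7(-11)=0$, and $p_7=0$ by Lemma~\ref{lem:Gamma}.
\end{itemize}
Now let $j_0\ge11$ be odd and assume $p_j=0$ for $3\le j<j_0$; for $j_0=11$ this has just been shown. Suppose first $j_0\ne15$ and take $n=-(2j_0-1)\equiv3\pmod4$. If $j^2-k^2=2j_0-1$, then $j=(a+a')/2$ with $a=j-k$, $a'=j+k$ and $aa'=2j_0-1$. From $(a-1)(a'-1)\ge0$ we get $j\le j_0$, with equality only if $a=1$, that is, $k=j_0-1\notin\{6,14\}$. In the first sum $j^2\le2j_0+29<j_0^2$, and in the third $j^2\le31-2j_0<j_0^2$. So \eqref{eq:Rn} reduces to $p_{j_0}c_{j_0,j_0-1}g_{j_0-1}=0$, and $p_{j_0}=0$. If $j_0=15$, take $n=31$. Since $31$ is prime, the middle sum has the single pair $(16,15)$. The first sum is empty because $-30-r<0$, and in the third $j^2\le61$, so $j\le7$. Hence $p_{15}=0$. By induction $p_j=0$ for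 all $j\ge3$.

\begin{lemma}\label{lem:Gamma}
$\Gamma_5(-11)\ne0$ and $\Gamma_7(-11)\ne0$.
\end{lemma}

\begin{proof}
By \eqref{eq:matrix}, up to the nonzero factor $256\pi^{-4}s_jj$, these numbers are
\[
\sum_k\frac{k^2}{(k^2-25)^2(k^2-1)^2}\Big[\frac1{k^2-14}+\frac1{k^2-12}\Big],\qquad\sum_k\frac{k^2}{(k^2-49)^2(k^2-1)^2}\Big[\frac1{k^2-38}+\frac1{k^2-12}\Big].
\]
In the first series the term $k=2$ is $-\frac4{3969}\cdot\frac9{40}>-0.00023$, the term $k=4$ is $\frac{16}{18225}\cdot\frac34>0.00065$, and the other terms are positive. So the sum is positive.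

In the second series the term $k=2$ is negative and the term $k=6$ is $\frac{36}{169\cdot1225}(-\frac12+\frac1{24})<-7.9\cdot10^{-5}$. The term $k=4$ is $\frac{16}{1089\cdot225}(\frac14-\frac1{22})<1.4\cdot10^{-5}$ and the term $k=8$ is $\frac{64}{225\cdot3969}(\frac1{26}+\frac1{52})<0.5\cdot10^{-5}$. For $k\ge10$ we have $k^2-49\ge\frac12k^2$ and $k^2-1\ge0.99k^2$, so the prefactor is at most $4.1\,k^{-6}$, and the bracket is at most $\frac1{62}+\frac1{88}<0.028$. Since $\sum_{k\ge10}k^{-6}\le10^{-6}+\frac12\int_{10}^\infty x^{-6}dx=2\cdot10^{-6}$ over even $k$, these terms add up to less than $0.1\cdot10^{-5}$. So the sum is negative.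
\end{proof}

\subsection{Step 3: $p_k=0$ for all $k$}
Only the first sum remains in \eqref{eq:Lambda}. Fix an even $k_0\ge2$ and take $h=e_{-(k_0^2-1)}-e_1\in H^1_0((0,T_0);\mathbb C)$. By \eqref{eq:F1} and \eqref{eq:orth}, $F_{1,k}(h)=i\xi_k\int(e_{k^2-k_0^2}-e_{k^2})=i\xi_kT_0\mathbf 1_{k=k_0}$ and $F_{1,k}(\bar h)=i\xi_k\int(e_{k^2+k_0^2-2}-e_{k^2-2})=0$. Hence $ip_{k_0}\xi_{k_0}T_0=0$ and $p_{k_0}=0$. The functional is zero, and Proposition~\ref{prop:onto} is proved.

\section{Shortening the time}\label{sec:short}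

Two things tie the direction $v_0$ to the time $T_0$: it is not supported in a shorter interval, and $\mathcal L$ is known to be onto only on the whole of $\mathcal H$. The second point is not a matter of small perturbations: $H^1_0(0,T)$ has infinite codimension in $\mathcal H$ for every $T<T_0$, and the identity map of $\mathcal H$, for instance, is not onto when restricted to it. Proposition~\ref{prop:codim} is what makes the restriction harmless.

\begin{lemma}\label{lem:T3}
There is $T_2<T_0$ such that $\mathcal L$ maps $Z:=H^1_0(0,T_2)$ onto $Y$.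
\end{lemma}

\begin{proof}
For $\sup J\le T\le T_0$ let $W_T$ be the orthogonal complement of $\mathcal L(H^1_0(0,T))$ in $Y$. By Proposition~\ref{prop:codim}, $W_T$ is finite dimensional, and $W_{T'}\subset W_T$ for $T'\ge T$. The union of the spaces $H^1_0(0,T)$, $T<T_0$, contains $C_c^\infty(0,T_0)$ and is therefore dense in $\mathcal H$. Hence $\bigcap_{T<T_0}W_T=W_{T_0}$, which is $\{0\}$ by Proposition~\ref{prop:onto}. Choose $T_2<T_0$ at which the integer $\dim W_T$, $T<T_0$, is minimal. For $T\in[T_2,T_0)$ the space $W_T$ is contained in $W_{T_2}$ and has the same dimension, so $W_T=W_{T_2}$. Thus $W_{T_2}=\bigcap_{T<T_0}W_T=\{0\}$, and $\mathcal L(Z)$, being closed, equals $Y$.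
\end{proof}

We now replace $v_0$ by a compactly supported approximation and use the surjectivity on $Z$ to restore the equations exactly.

\begin{proposition}\label{prop:vstar}
There is a transport direction in some time $T_1<T_0$.
\end{proposition}

\begin{proof}
Let $R:Y\to Z$ be a bounded right inverse of $\mathcal L|_Z$. For $w\in\mathcal H$ and $y\in Y$ put
\[
\Phi_w(y)=\big(F_1(w+Ry)-(0;0,d_0),\ F_2(w+Ry)\big)\in Y .
\]
Then $\Phi_{v_0}(0)=0$ by Proposition~\ref{prop:v0}, the map $w\mapsto\Phi_w(0)$ is continuous, and $d\Phi_w(y)=\mathcal L_{w+Ry}R$. Since $\mathcal L_{v_0}R=I$, we have $I-d\Phi_w(y)=(0,\mathcal B(v_0-w-Ry,R\,\cdot))$. So there is $\rho>0$ with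
\begin{equation}\label{eq:half}
\|I-\mathcal L_{w+Ry}R\|\le\tfrac12\qquad\text{for }\|w-v_0\|\le\rho,\ \|y\|\le\rho .
\end{equation}
Choose $w\in C_c^\infty((0,T_0);\mathbb R)$ with $\|w-v_0\|\le\rho$ and $\|\Phi_w(0)\|\le\rho/2$. By \eqref{eq:half}, the map $y\mapsto y-\Phi_w(y)$ is $\frac12$-Lipschitz on the closed ball of radius $\rho$, and it sends $0$ to a point of norm at most $\rho/2$. So it maps the ball into itself and has a fixed point $y_*$, with $\Phi_w(y_*)=0$. Let $v_*=w+Ry_*$ and $T_1=\max(T_2,\sup\operatorname{supp}w)<T_0$. Then $v_*\in H^1_0(0,T_1)$, $F_1v_*=(0;0,d_0)$ and $F_2(v_*)=0$. By \eqref{eq:half}, $\mathcal L_{v_*}R$ is invertible on $Y$, so $\mathcal L_{v_*}$ maps $Z\subset H^1_0(0,T_1)$ onto $Y$.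
\end{proof}

Theorem~\ref{thm:B} follows from Propositions~\ref{prop:vstar} and~\ref{prop:reduction}. The time $T_2$ comes from the dimension argument of Lemma~\ref{lem:T3}, so the proof gives no explicit value of $T_1$.

\begin{thebibliography}{9}

\bibitem{CR}
``Partial Differential Equations/Optimal Control'',
\texttt{http://www.numdam.org:80/item/10.1016/j.crma.2005.11.004.pdf},
doi:10.1016/j.crma.2005.11.004.

\end{thebibliography}
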